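\title{Fixed points of Borsuk continuous maps whose values are points or spheres}

\begin{abstract}
We study set-valued self-maps of the closed ball $B^n$ that are continuous for the Borsuk distance of continuity and whose values are points or topological $k$-spheres. It has been conjectured that every such map has a fixed point. We disprove this: circles tangent to an embedded projective plane give a fixed point free map for $k=1$ and every $n\ge 4$, and any closed $(k+1)$-manifold of Euler characteristic $1$ and codimension at least $2$ in $\mathbb{R}^n$ does the same for $k$-spheres. In the other direction, a fixed point exists if $k$ is even, if $n\le k+2$, or if $n=k+3$ is not a power of $2$. The proof attaches a Thom class and an Euler class to the graph of the map and computes with Steenrod squares.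
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $B^n$ be the closed unit ball of $\mathbb{R}^n$, $n\ge 2$, and let $C(B^n)$ be the family of nonempty compact subsets of $B^n$. A \emph{fixed point} of a map $f\colon B^n\to C(B^n)$ is a point $x$ with $x\in f(x)$. For nonempty compact sets $X,Y\subset\mathbb{R}^n$ put
\[
\rho(X,Y)=\inf_{h}\ \max_{x\in X}|x-h(x)|,\qquad d_B(X,Y)=\max\{\rho(X,Y),\rho(Y,X)\},
\]
where $h$ runs over all continuous maps $X\to Y$. This is the \emph{Borsuk distance of continuity}, and $f$ is \emph{Borsuk continuous} if it is continuous for $d_B$. Composing maps gives the triangle inequality for $\rho$. Every $x\in X$ lies within $\rho(X,Y)$ of $Y$, so $d_B$ dominates the Hausdorff distance $d_H$; in particular $d_B$ is a metric.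

The two distances differ in that $d_B$ sees topology. Let $X$ be the unit circle in $\mathbb{R}^2$ and let $Y$ be $X$ with a short open arc removed. Then $d_H(X,Y)$ is small, but $\rho(X,Y)\ge 1$: a map $h\colon X\to Y$ that moves every point by less than $1$ is homotopic in $\mathbb{R}^2\setminus\{0\}$, along segments, to the inclusion of $X$, and this is impossible because $Y$ is contractible. So a sphere cannot break open under a small change in $d_B$. It can, however, shrink to a point: $d_B(X,\{p\})=\max_{x\in X}|x-p|$.

If all values of $f$ are points, then $d_B(\{a\},\{b\})=|a-b|$ shows that $f$ is an ordinary continuous map, and Brouwer's theorem gives a fixed point. Spheres are the simplest values with nontrivial cohomology. For $1\le k\le n-1$ consider the statement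
\begin{quote}
$\mathbf{C}(k,n)$: \emph{every Borsuk continuous map $f\colon B^n\to C(B^n)$, each of whose values is a point or is homeomorphic to $S^k$, has a fixed point.}
\end{quote}
Conjecture~1 of \cite{source} asserts that $\mathbf{C}(k,n)$ holds for all $n\ge2$ and $1\le k\le n-1$. We show that the conjecture is false, and we determine the truth value of $\mathbf{C}(k,n)$ for many pairs $(k,n)$. A \emph{closed} manifold is a compact manifold without boundary, and $\chi$ is the Euler characteristic.

\begin{theorem}\label{thm:neg}
Let $1\le k\le n-3$, and suppose that $\mathbb{R}^n$ contains a closed smooth $(k+1)$-dimensional submanifold $\Sigma$, not necessarily connected or orientable, with $\chi(\Sigma)=1$. Then $\mathbf{C}(k,n)$ is false. In particular: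
\begin{itemize}
\item[(a)] $\mathbf{C}(1,n)$ is false for all $n\ge 4$;
\item[(b)] if $k$ is odd, then $\mathbf{C}(k,n)$ is false for all $n\ge(3k+5)/2$;
\item[(c)] if $k\ge3$ is odd and $k+1=2s+6t$ with $s\in\{2,3,4\}$ and $t\ge0$, then $\mathbf{C}(k,n)$ is false for all $n\ge 3s+7t+1$.
\end{itemize}
\end{theorem}

In the notation of (c) we have $(3k+5)/2=3s+9t+1$, so (c) improves on (b) when $t\ge1$.

\begin{theorem}\label{thm:pos}
The statement $\mathbf{C}(k,n)$ is true in each of the following cases: \textup{(i)} $k$ is even; \textup{(ii)} $n=k+1$; \textup{(iii)} $n=k+2$; \textup{(iv)} $n=k+3$ and $k+3$ is not a power of $2$.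
\end{theorem}

\begin{corollary}\label{cor:small}
The statement $\mathbf{C}(1,n)$ holds if and only if $n\le3$, and $\mathbf{C}(3,n)$ holds if and only if $n\le 6$. The conjecture holds for all $k$ when $n=2,3$, and fails, for $k=1$, when $n\ge4$.
\end{corollary}

\begin{proof}
For $k=1$ combine cases (ii) and (iii) of Theorem~\ref{thm:pos} with Theorem~\ref{thm:neg}(a). For $k=3$, cases (ii)--(iv) cover $n=4,5,6$, and Theorem~\ref{thm:neg}(c) with $s=2$, $t=0$ covers $n\ge7$. If $n\le3$, then $n-k\in\{1,2\}$ for every admissible $k$.
\end{proof}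

For odd $k\ge5$ a gap remains between the ranges of the two theorems; for example, the pairs $(5,8)$ and $(5,9)$ are not decided here.

Both theorems come from one picture, which Section~\ref{sec:round} describes for maps whose values are round spheres. Section~\ref{sec:neg} proves Theorem~\ref{thm:neg}, and Sections~\ref{sec:normal}--\ref{sec:sq} prove Theorem~\ref{thm:pos}. Throughout,
\[
d=k+1,\qquad c=n-k-1,\qquad d+c=n .
\]

\section{Round values}\label{sec:round}

Let $m\colon B^n\to\mathbb{R}^n$ and $r\colon B^n\to[0,\infty)$ be continuous, let $U=\{r>0\}$, and for $x\in U$ let $E_x\subset\mathbb{R}^n$ be a $d$-dimensional linear subspace whose orthogonal projection $P_x$ depends continuously on $x\in U$. Write $S(E_x)$ for the unit sphere of $E_x$. We call $f\colon B^n\to C(B^n)$ \emph{round} if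
\[
f(x)=m(x)+r(x)S(E_x)\quad(x\in U),\qquad f(x)=\{m(x)\}\quad(x\notin U)
\]
for such data. The center $m(x)$ then lies in $B^n$ by convexity, and $r\le1$. Nothing is required of $E_x$ as $x$ approaches the frontier of $U$, so the vector bundle $E$ over $U$ need not extend to the ball.

\begin{lemma}\label{lem:round}
A round map is Borsuk continuous.
\end{lemma}

\begin{proof}
If $r(x_0)=0$, then $d_B(f(x),f(x_0))\le|m(x)-m(x_0)|+r(x)$, which tends to $0$ as $x\to x_0$. Let $r(x_0)>0$ and let $x\in U$ satisfy $\|P_x-P_{x_0}\|<1$. For $y\in S(E_{x_0})$ we have $|y-P_xy|=|P_{x_0}y-P_xy|<1$, so $y'=P_xy/|P_xy|$ is defined, and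
\[
|y-y'|\le|y-P_xy|+\bigl|\,|P_xy|-1\bigr|\le2\|P_x-P_{x_0}\| .
\]
The map $m(x_0)+r(x_0)y\mapsto m(x)+r(x)y'$ from $f(x_0)$ to $f(x)$ moves points by at most $|m(x)-m(x_0)|+|r(x)-r(x_0)|+2\|P_x-P_{x_0}\|$. This bound is symmetric in $x$ and $x_0$, so it bounds $d_B(f(x),f(x_0))$, and it tends to $0$.
\end{proof}

Put $v(x)=x-m(x)$. A point $x\in U$ is fixed if and only if $v(x)\in E_x$ and $|v(x)|=r(x)$; a point $x\notin U$ is fixed if and only if $v(x)=0$.

\subsection*{Two cases that support the conjecture}
Suppose $k=n-1$, so that $E_x=\mathbb{R}^n$ and the fixed points are the zeros of $|v|-r$. At a Brouwer fixed point of $m$ this function is at most $0$. On $\partial B^n$ it is at least $0$, because $f(x)\subset B^n$ forces $|m(x)|+r(x)\le1$, and so $|v(x)|\ge1-|m(x)|\ge r(x)$. Since $B^n$ is connected, $|v|-r$ has a zero.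

Suppose next that $k$ is arbitrary and $E$ has a unit section $\xi$ over $U$. Then $m+r\xi$, extended by $m$ off $U$, is a continuous map $B^n\to B^n$ with $m(x)+r(x)\xi(x)\in f(x)$, and its Brouwer fixed point is a fixed point of $f$. This applies when all values are spheres, since every vector bundle over $B^n$ is trivial. A round counterexample therefore needs both kinds of values and a bundle $E$ without nowhere vanishing sections.

\subsection*{The manifold $Z$}
Let $f$ be round without fixed points, and let
\[
Z=\{x\in U:\ v(x)\in E_x,\ |v(x)|<r(x)\}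
\]
be the set of points that lie in the open flat disc spanned by their own value. Three properties are immediate. First, $Z$ contains every zero of $v$, since $v\neq0$ off $U$. Second, $Z$ lies in the interior of $B^n$, since the ball is strictly convex. Third, $Z$ is compact: as no point is fixed, $<$ may be replaced by $\le$ in the definition, and $\{|v|\le r\}$ is a compact subset of $U$. Moreover $v$ has degree $1$, since $x-tm(x)$, $0\le t\le1$, has no zero on $\partial B^n$.

For the rest of this section, which is a guide and is not used in the proofs, assume that $m$ and $P$ are smooth near $Z$, that $0$ is a regular value of $v$, and that the section $(I-P)v$ of $E^\perp$ is transverse to the zero section along $Z$. Then $Z$ is a closed $d$-dimensional submanifold, the derivative of the section identifies its normal bundle $\nu$ with $E^\perp|_Z$, and $v|_Z$ is a section of $E|_Z$. At a zero $x$ of $v$ the derivative of $(I-P)v$ is $(I-P_x)Dv(x)$, so $Dv(x)$ is block triangular, with diagonal blocks an isomorphism $T_xZ\to E_x$ and the isomorphism $\nu_x\to E_x^\perp$. Hence the zeros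 of the section $v|_Z$ are nondegenerate. The isomorphism $\nu\cong E^\perp|_Z$ matches the orientations of $T_xZ$ with those of $E_x$, so these zeros have signs, namely the signs of $\det Dv(x)$, and the signs add up to $\deg v=1$. In summary:
\begin{quote}
\emph{$Z\subset\mathbb{R}^n$ is a closed $d$-manifold with normal bundle $E^\perp|_Z$, and the Euler number of $E|_Z$ is $1$.}
\end{quote}
We test this condition in three cases.

\emph{Even $k$.} The signed count of zeros does not depend on the generic section, and replacing $v|_Z$ by $-v|_Z$ multiplies it by $(-1)^{d}=-1$. So it is $0$, not $1$.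

\emph{The pair $(k,n)=(1,3)$.} Here $Z$ is a closed surface in $\mathbb{R}^3$. It is two-sided, so $E^\perp|_Z\cong\nu$ has a unit section $\mathbf{n}\colon Z\to S^2$, and $E_x=\mathbf{n}(x)^\perp=T_{\mathbf{n}(x)}S^2$. Thus $E|_Z=\mathbf{n}^*TS^2$. The mod $2$ Euler class of $TS^2$ vanishes because $\chi(S^2)=2$, so the number of zeros of $v|_Z$ is even, a contradiction.

\emph{The pair $(k,n)=(1,4)$.} The obvious bundle whose complement is the normal bundle of $Z$ is $TZ$, and its Euler number is $\chi(Z)$. Since $\mathbb{RP}^2$ embeds in $\mathbb{R}^4$ and has Euler characteristic $1$, the condition can be met. The next section turns this into a map.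

For Theorem~\ref{thm:pos} the values are arbitrary topological spheres, possibly wild, so neither $E$ nor the discs nor $Z$ are available. We replace them by cohomology classes: $\tau$ and $e$ will play the roles of the Thom and Euler classes of $E$, the classes $w$ and $\bar w$ those of the Stiefel--Whitney classes of $E$ and $E^\perp$, and $u$ that of the Poincar\'e dual of $Z$.

\section{Counterexamples}\label{sec:neg}

\subsection*{From a submanifold to a map}
Let $\Sigma$ be as in Theorem~\ref{thm:neg}. We construct a round map with $Z=\Sigma$ and $E|_\Sigma=T\Sigma$. The values are spheres on a tube around $\Sigma$ and points elsewhere. Off the tube the vector field $v$ must have no zeros, while near $\partial B^n$ it must point outward; the hypothesis $\chi(\Sigma)=1$ makes these two demands compatible.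

Rescale so that $\Sigma\subset\{|x|<1/2\}$. By the tubular neighborhood theorem there is $\varepsilon>0$ such that $(p,\eta)\mapsto p+\eta$, for $p\in\Sigma$, $\eta\perp T_p\Sigma$, $|\eta|\le2\varepsilon$, is a diffeomorphism onto a compact subset of $\{|x|<1/2\}$. Let $N=\{p+\eta:|\eta|\le\varepsilon\}$. Let $\xi$ be a smooth tangent vector field on $\Sigma$ with finitely many nondegenerate zeros, for instance the gradient of a Morse function. By the Poincar\'e--Hopf theorem its indices add up to $\chi(\Sigma)=1$. Fix $R>\max|\xi|$.

\emph{The field on the tube.} Put $v(p+\eta)=\xi(p)+\eta$ on $N$. Since $\xi(p)\perp\eta$, the zeros of $v$ are the zeros of $\xi$. At such a zero $p_0$ the derivative of $\xi\colon\Sigma\to\mathbb{R}^n$ takes values in $T_{p_0}\Sigma$, so $Dv(p_0)=D\xi(p_0)\oplus\mathrm{id}$ on $T_{p_0}\Sigma\oplus(T_{p_0}\Sigma)^\perp$, and $v$ has the same index at $p_0$ as $\xi$. Remove small balls around the zeros; on the rest of $N$ the map $v/|v|$ is defined, so its degree on the boundary is $0$. Hence $v/|v|\colon\partial N\to S^{n-1}$ has degree equal to the sum of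 the indices, which is $1$.

\emph{The field off the tube.} Put $v(x)=x$ for $3/4\le|x|\le1$, and let $W=\{|x|\le3/4\}\setminus\operatorname{int}N$, a compact oriented $n$-manifold with boundary. It is connected. Indeed, $\Sigma$ has codimension $c\ge2$, so a path transverse to $\Sigma$ misses it, and $\{|x|\le3/4\}\setminus\Sigma$ is connected; this set retracts onto $W$ by $p+\eta\mapsto p+\varepsilon\eta/|\eta|$ for $0<|\eta|\le\varepsilon$. The boundary of $W$ consists of the sphere $|x|=3/4$ and of $\partial N$ with the reversed orientation, so $v/|v|$ has degree $1-1=0$ on $\partial W$. The Hopf extension theorem \cite[Ch.~3, \S6]{GP} states that for a compact connected oriented $n$-manifold $W$, a smooth map $\partial W\to S^{n-1}$ extends to $W$ if and only if its degree is $0$. So $v/|v|$ extends to a map $W\to S^{n-1}$. Extend $\log|v|$ from $\partial W$ to $W$ by Tietze's theorem, exponentiate, and multiply. The result is a continuous field $v\colon B^n\to\mathbb{R}^n$ whose only zeros are the zeros of $\xi$ on $\Sigma$.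

\emph{The map.} Put $r(p+\eta)=R(1-|\eta|/\varepsilon)$ on $N$ and $r=0$ off $N$; this function is continuous and positive exactly on $\operatorname{int}N$. Put $E_{p+\eta}=T_p\Sigma$. Choose $0<\delta<1$ with $\delta(\max|v|+R)\le1/4$ and define
\[
f(x)=x-\delta v(x)+\delta r(x)S(E_x)\quad\text{if }r(x)>0,\qquad f(x)=\{x-\delta v(x)\}\quad\text{if }r(x)=0 .
\]
If $|x|\ge3/4$, then $f(x)=\{(1-\delta)x\}\subset B^n$. If $|x|\le3/4$, then $f(x)$ lies within $1/4$ of $x$, so again $f(x)\subset B^n$. Thus $f$ is round, with center $x-\delta v(x)$ and radius $\delta r(x)$, and it is Borsuk continuous by Lemma~\ref{lem:round}.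

\emph{No fixed points.} If $r(x)=0$, then $x\notin\Sigma$, so $v(x)\ne0$ and $x\notin f(x)$. If $r(x)>0$ and $x=p+\eta\in f(x)$, then $\xi(p)+\eta=v(x)\in r(x)S(T_p\Sigma)$. This forces $\eta=0$, hence $r(x)=R$ and $|\xi(p)|=R$, contrary to the choice of $R$. In words: off $\Sigma$ the point $x$ is not in the plane of its sphere, and on $\Sigma$ it is strictly inside the sphere. This proves the first assertion of Theorem~\ref{thm:neg}.

\subsection*{The projective plane in $\mathbb{R}^4$}
Consider the map $[x,y,z]\mapsto(x^2-y^2,xy,xz,yz)$ on $\mathbb{RP}^2=S^2/\{\pm1\}$. With $\zeta=x+iy$ it becomes, after doubling the second coordinate, the map $(\zeta,z)\mapsto(\zeta^2,z\zeta)\in\mathbb{C}^2$. It is injective on $\mathbb{RP}^2$: the first coordinate determines $\pm\zeta$; if $\zeta\ne0$ the second then determines $\pm(\zeta,z)$, and if $\zeta=0$ then $z=\pm1$. It is an immersion: if $(2\zeta\dot\zeta,\ \dot z\zeta+z\dot\zeta)=0$ for a vector $(\dot\zeta,\dot z)$ tangent to $S^2$, then for $\zeta\neq0$ we get $\dot\zeta=0$ and then $\dot z=0$, and for $\zeta=0$ we have $z=\pm1$, so $\dot\zeta=0$,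 while $\dot z=0$ by tangency. Since $\chi(\mathbb{RP}^2)=1$ and $\mathbb{R}^4\subset\mathbb{R}^n$, part (a) follows, and the conjecture is disproved.

\subsection*{Products of projective spaces}
Let $\mathcal{E}$ be the set of pairs $(a,b)$ such that $\mathbb{R}^b$ contains a closed smooth $a$-dimensional submanifold with $\chi=1$. Then $(2,4)\in\mathcal{E}$, and $(a,b)\in\mathcal{E}$ implies $(a,b+1)\in\mathcal{E}$. Multiplying by $\mathbb{RP}^2\subset\mathbb{R}^4$ leads from $(a,b)$ to $(a+2,b+4)$. One does better by placing the second factor in the normal directions of the first.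

\begin{lemma}\label{lem:product}
Let $j\in\{2,6\}$. If $(a,b)\in\mathcal{E}$ and $b\ge j$, then $(a+j,\,b+j+1)\in\mathcal{E}$.
\end{lemma}

\begin{proof}
Write $\underline{\mathbb{R}}^{i}$ for the trivial bundle of rank $i$ and $\lambda$ for the tautological line bundle. The total space of $i\lambda=\lambda\oplus\dots\oplus\lambda$ over $\mathbb{RP}^{l}$ is the quotient of $S^l\times\mathbb{R}^i$ by $(x,y)\sim(-x,-y)$. Two consequences follow. First, $T\mathbb{RP}^j\oplus\underline{\mathbb{R}}\cong(j+1)\lambda$, because $S^j\times\mathbb{R}^{j+1}$ is the sum of $TS^j$ and the line spanned by the invariant section $x\mapsto(x,x)$. Second, $(j+2)\lambda$ is trivial over $\mathbb{RP}^{j+1}$, hence over $\mathbb{RP}^j$: identify $\mathbb{R}^{j+2}$ with the quaternions or the octonions; then $(x,y)\mapsto xy$ is invariant and is a linear isomorphism in $y$ for each $x\in S^{j+1}$. This is where $j+2\in\{4,8\}$ is used.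

Since $b+j+1\ge2j+1$, Whitney's theorem embeds $\mathbb{RP}^j$ in $\mathbb{R}^{b+j+1}$. Let $\nu$ be the normal bundle, of rank $b+1>j$. From $\nu\oplus T\mathbb{RP}^j\cong\underline{\mathbb{R}}^{b+j+1}$ we get $\nu\oplus(j+1)\lambda\cong\underline{\mathbb{R}}^{b+j+2}$, and adding $\lambda$ gives
\[
\nu\oplus\underline{\mathbb{R}}^{j+2}\cong(\lambda\oplus\underline{\mathbb{R}}^{b})\oplus\underline{\mathbb{R}}^{j+2}.
\]
Trivial summands can be canceled when the rank exceeds the dimension of the base. Indeed, if $\alpha\oplus\underline{\mathbb{R}}\cong\beta\oplus\underline{\mathbb{R}}$ with $\alpha,\beta$ of rank $i>j$ over a $j$-dimensional complex, then $\alpha$ and $\beta$ are the complements of two unit sections of one bundle with fiber sphere $S^i$; the sections are homotopic, cell by cell, because $\pi_l(S^i)=0$ for $l\le j$, so the complements are isomorphic. Hence $\nu\cong\lambda\oplus\underline{\mathbb{R}}^b$. Thus $\nu$ has $b$ independent sections, which we may take smooth, and a tubular neighborhood gives a smooth embedding of $\mathbb{RP}^j\times\mathbb{R}^b$ in $\mathbb{R}^{b+j+1}$.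 If $\Sigma\subset\mathbb{R}^b$ has $\chi(\Sigma)=1$, then $\mathbb{RP}^j\times\Sigma$ embeds in $\mathbb{R}^{b+j+1}$, and $\chi(\mathbb{RP}^j\times\Sigma)=\chi(\mathbb{RP}^j)\chi(\Sigma)=1$ since $j$ is even.
\end{proof}

Starting from $(2,4)$ and using $j=2$ repeatedly, we get $(2s,3s+1)\in\mathcal{E}$ for all $s\ge1$. With $k+1=2s$ we have $3s+1=(3k+5)/2\ge k+3$, which gives part (b). For $s\ge2$ we have $3s+1\ge6$, so $j=6$ may be used repeatedly, and $(2s+6t,\,3s+7t+1)\in\mathcal{E}$. With $k+1=2s+6t$ we have $3s+7t+1-(k+3)=s+t-1\geq 0$, which gives part (c). Theorem~\ref{thm:neg} is proved.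

\begin{remark}\label{rem:odd}
It suffices that $\chi(\Sigma)$ be odd. Then $d=\dim\Sigma$ is even, since closed odd-dimensional manifolds have $\chi=0$. Let $Y\subset\mathbb{R}^{d+1}\subset\mathbb{R}^n$ be a smooth regular neighborhood of a wedge of $g$ circles or of $g$ points. The double of $Y$ is closed and odd-dimensional, so $\chi(\partial Y)=2\chi(Y)$, which is $2-2g$ or $2g$ and can be any even integer. Adding to $\Sigma$ a translate of a suitable $\partial Y$, disjoint from $\Sigma$, makes the Euler characteristic equal to $1$.
\end{remark}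

\section{Normalizing a fixed point free map}\label{sec:normal}

From now on $1\le k\le n-1$, and $f\colon B^n\to C(B^n)$ is a Borsuk continuous map with values points or topological $k$-spheres and \emph{without fixed points}. We derive a contradiction in each case of Theorem~\ref{thm:pos}. This section brings $f$ into a form suited to duality: a family of spheres in a fixed ball, parametrized by an open subset of $\mathbb{R}^n$, together with a section that misses the spheres and has degree $1$.

The following lemma is the only place where $d_B$ is needed rather than $d_H$. It says that the cohomology of the values is locally constant where the values are spheres; the circle and arc of Section~\ref{sec:intro} show what $d_H$ would allow.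

\begin{lemma}\label{lem:stable}
Let $T$ be a topological space and let $h$ be a $d_B$-continuous map from $T$ to the nonempty compact subsets of $\mathbb{R}^n$, with values points or topological $k$-spheres. Let $S=h(t_0)$ be a sphere. There are an open set $O\supset S$ in $\mathbb{R}^n$, a retraction $\pi\colon O\to S$ and an open neighborhood $G$ of $t_0$ such that for $t\in G$ the set $h(t)$ is a sphere contained in $O$ and $\pi|_{h(t)}\colon h(t)\to S$ induces an isomorphism on $H^k$ with any coefficients.
\end{lemma}

\begin{proof}
Extend a homeomorphism $\psi\colon S\to S^k\subset\mathbb{R}^{k+1}$ to a map $\Psi\colon\mathbb{R}^n\to\mathbb{R}^{k+1}$ by Tietze's theorem, and put $O=\{\Psi\ne0\}$ and $\pi=\psi^{-1}(\Psi/|\Psi|)$. Choose $\varepsilon>0$ such that the $\varepsilon$-neighborhood of $S$ lies in $O$, and let $G=\{t:d_B(S,h(t))<\varepsilon\}$. For $t\in G$ we have $h(t)\subset O$, and there is a map $\phi\colon S\to h(t)$ with $|\phi(y)-y|<\varepsilon$. The segment from $y$ to $\phi(y)$ lies in $O$, so $\pi((1-\theta)y+\theta\phi(y))$, $0\le\theta\le1$, is a homotopy from $\mathrm{id}_S$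 to $\pi\phi$. As $S$ is not contractible, $h(t)$ is not a point, so it is a sphere. The degrees of $\phi$ and $\pi|_{h(t)}$ are integers with product $1$, so $\pi|_{h(t)}$ has degree $\pm1$.
\end{proof}

We also use an estimate for rescaled sets: for nonempty compact $X,Y\subset B^n$, vectors $a,b\in\mathbb{R}^n$ and $s,t\ge0$,
\begin{equation}\label{eq:affine}
d_B(a+tX,\ b+sY)\le|a-b|+t\,d_B(X,Y)+|t-s| .
\end{equation}
For $s,t>0$ and maps $h\colon X\to Y$, $h'\colon Y\to X$, use $a+tx\mapsto b+sh(x)$ and $b+sy\mapsto a+th'(y)$, together with $|tx-sh(x)|\le t|x-h(x)|+|t-s|$ and $|sy-th'(y)|\le|s-t|+t|y-h'(y)|$. If $s=0$ or $t=0$, one set is a point and the left side is at most $|a-b|+|t-s|$.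

\subsection*{Extension to $\mathbb{R}^n$}
The set where $f$ is a sphere may meet $\partial B^n$. To obtain a parameter manifold without boundary, put $g(x)=f(x)$ for $|x|\le1$ and $g(x)=\max(0,2-|x|)\,f(x/|x|)$ for $|x|\ge1$. By \eqref{eq:affine}, $g\colon\mathbb{R}^n\to C(B^n)$ is Borsuk continuous. Its values are points or spheres, and it has no fixed point, since $g(x)\subset B^n\not\ni x$ for $|x|>1$. Let $U=\{x:g(x)\cong S^k\}$. It is open by Lemma~\ref{lem:stable}, and it lies in $\{|x|<2\}$.

\subsection*{Center and radius}
For $Y\in C(B^n)$ and $z\in\mathbb{R}^n$ let $R(z,Y)=\max_{y\in Y}|y-z|$. The function $R(\cdot,Y)$ attains its minimum, and at a single point: if $z\ne z'$ both give the minimum $r$, the parallelogram law gives $|y-(z+z')/2|^2\le r^2-|z-z'|^2/4$ for all $y\in Y$, a contradiction. The minimizer lies in $B^n$, because the nearest point projection onto $B^n$ does not increase distances to points of $Y$. Since $|R(z,Y)-R(z',Y')|\le|z-z'|+d_H(Y,Y')$, the minimum is continuous in $Y$, and if $Y_i\to Y$ then every limit point of the minimizers for $Y_i$ is the minimizer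 for $Y$. So the center $m(x)\in B^n$ and the radius $r(x)$ of the smallest ball containing $g(x)$ are continuous on $\mathbb{R}^n$, and $U=\{r>0\}$.

Put $v(x)=x-m(x)$, let $D$ be the closed unit ball of $\mathbb{R}^n$ regarded as a fiber, and for $x\in U$ let
\[
F(x)=\frac{g(x)-m(x)}{2r(x)},\qquad\sigma(x)=\frac{v(x)}{2r(x)} .
\]
Then $F(x)$ is a topological $k$-sphere in $\{|y|\le1/2\}$, the map $F$ is Borsuk continuous on $U$ by \eqref{eq:affine}, and the absence of fixed points in $U$ says that
\[
\sigma(x)\notin F(x)\qquad(x\in U).
\]
The absence of fixed points off $U$ says that $v\ne0$ there, so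
\[
Q=\{x\in\mathbb{R}^n:|v(x)|\le2r(x)\}=\{x\in U:|\sigma(x)|\le1\}
\]
is contained in $U$. It is closed in $\mathbb{R}^n$ and bounded, hence compact. Thus $\sigma$ leaves $D$ outside a compact subset of $U$, and it has a degree.

Let $A$ be a field, the coefficient field unless another is written. For a manifold $Y$, the cohomology with compact supports $H^*_c(Y)$ is the colimit of the singular groups $H^*(Y,Y\setminus K)$ over compact $K\subset Y$. For open $Y'\subset Y$, excision gives the extension map $H_c^*(Y')\to H_c^*(Y)$. Fix a generator $\theta_0$ of $H^n(\mathbb{R}^n,\mathbb{R}^n\setminus0)$, let $o$ be its image in $H^n_c(\mathbb{R}^n)$, and identify $H_c^n(\mathbb{R}^n)$ and $H^{2n}_c(\mathbb{R}^{2n})$ with $A$ by the generators $o$ and $o\times o$. For $Y$ open in $\mathbb{R}^l$, $l\in\{n,2n\}$, let $\int_Y$ be the extension map $H_c^l(Y)\to H^l_c(\mathbb{R}^l)=A$.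

\begin{lemma}\label{lem:degree}
The image of $\sigma^*\theta_0\in H^n(U,U\setminus Q)$ in $H_c^n(U)$ satisfies $\int_U\sigma^*\theta_0=1$.
\end{lemma}

\begin{proof}
As maps $(U,U\setminus Q)\to(\mathbb{R}^n,\mathbb{R}^n\setminus0)$, $\sigma$ and $v$ are homotopic through positive multiples of $v$. All zeros of $v$ lie in $Q$, so $v$ is a map $(\mathbb{R}^n,\mathbb{R}^n\setminus Q)\to(\mathbb{R}^n,\mathbb{R}^n\setminus0)$, and $\int_U\sigma^*\theta_0$ is the image of $v^*\theta_0$ in $H^n_c(\mathbb{R}^n)$. We may enlarge $Q$ to the ball $2B^n$. On the pair $(\mathbb{R}^n,\mathbb{R}^n\setminus2B^n)$ the maps $x-tm(x)$, $0\le t\le1$, form a homotopy from the identity to $v$, because $|m|\le1$. So the image is $o$.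
\end{proof}

The spaces to be studied are
\[
X=U\times D,\qquad\Gamma=\{(x,y):y\in F(x)\},\qquad M=X\setminus\Gamma,
\]
and $q$ denotes the projection to $U$ of any subset of $U\times\mathbb{R}^n$. The graph $\Gamma$ is closed in $X$ because $F$ is $d_H$-continuous with compact values, and it lies in $U\times\{|y|\le1/2\}$. So $M$ is a $2n$-manifold with boundary $\partial M=\partial X=U\times\partial D$, and $\operatorname{int}M$ is open in $\mathbb{R}^{2n}$. We write $\int_M$ and $\int_X$ for the integrals over the interiors.

\section{The Thom class and the Euler class}\label{sec:thom}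

For a round map, $\Gamma\to U$ is a sphere bundle. In general we know only that it is a proper map whose fibers are spheres, related as in Lemma~\ref{lem:stable}. Sheaf cohomology suits this situation, because it computes the direct image under a proper map fiber by fiber, with no local triviality.

\subsection*{Tools}
We use the following standard facts. For a sheaf $\mathcal{G}$ of $A$-vector spaces on $Y$ and a closed set $C\subset Y$, let $\mathcal{G}_{Y\setminus C}$ be the restriction of $\mathcal{G}$ to $Y\setminus C$ extended by zero, and put $H^*(Y,C;\mathcal{G})=H^*(Y;\mathcal{G}_{Y\setminus C})$. The exact sequence $0\to\mathcal{G}_{Y\setminus C}\to\mathcal{G}\to\mathcal{G}_C\to0$ gives the long exact sequence of the pair, and $H_c^*(Y;\mathcal{G}_{Y\setminus C})=H_c^*(Y\setminus C;\mathcal{G})$.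

\emph{Comparison.} On a manifold $Y$, possibly with boundary, sheaf cohomology with constant coefficients agrees with singular cohomology, with and without compact supports. For closed $C\subset Y$ the group $H^*(Y,C)$ is the colimit of the singular groups $H^*(Y,V)$ over open $V\supset C$; for $C=\partial Y$, which has a collar, it is the singular group $H^*(Y,\partial Y)$. These identifications respect cup products.

\emph{Proper base change.} If $q\colon X\to U$ is a proper map of locally compact Hausdorff spaces, the stalk of $R^iq_*\mathcal{G}$ at $x$ is $H^i(q^{-1}(x);\mathcal{G})$, and the cohomology of $Rq_*\mathcal{G}$ on $U$, with closed or compact supports, is the cohomology of $\mathcal{G}$ on $X$ with the same supports.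

\emph{Duality.} Let $Y$ be an oriented $l$-manifold, possibly noncompact and with boundary. The product of $\zeta\in H^j_c(Y)$ and $\alpha\in H^{l-j}(Y,\partial Y)$ lies in $H_c^l(\operatorname{int}Y)$, and
\begin{equation}\label{eq:duality}
H^{l-j}(Y,\partial Y)\to\operatorname{Hom}(H_c^j(Y),A),\qquad\alpha\mapsto\Bigl(\zeta\mapsto\int_Y\zeta\alpha\Bigr),
\end{equation}
is an isomorphism. This is Verdier duality, the dualizing complex of $Y$ being $A_{\operatorname{int}Y}[l]$; equivalently, it is Poincar\'e--Lefschetz duality $H^j_c(Y)\cong H_{l-j}(Y,\partial Y)$ followed by universal coefficients. The groups may be infinite-dimensional, so we use \eqref{eq:duality} only in the stated direction, for $Y=M$ and for $Y=U$.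

\subsection*{The local system $\mathcal{L}$}
Let $A_M$ be the constant sheaf on $M$ extended by zero to $X$. The projection $q\colon X\to U$ is proper, so the stalk of $R^iq_*A_M$ at $x$ is $H^i(D,F(x))\cong\tilde H^{i-1}(F(x))$, which is $A$ for $i=d$ and $0$ otherwise. Put $\mathcal{L}=R^dq_*A_M$.

\begin{lemma}\label{lem:L}
The sheaf $\mathcal{L}$ is locally constant of rank one, and $\mathcal{L}\otimes\mathcal{L}\cong A$. If $A=\mathbb{F}_2$, then $\mathcal{L}$ is constant.
\end{lemma}

\begin{proof}
Since $D$ is contractible and $k\ge1$, the sheaves $R^kq_*A$ and $R^{k+1}q_*A$ vanish, so $\mathcal{L}\cong R^k(q|_\Gamma)_*A$. Let $\mathcal{L}_{\mathbb{Z}}=R^k(q|_\Gamma)_*\mathbb{Z}$, with stalks $H^k(F(x);\mathbb{Z})\cong\mathbb{Z}$; the natural map $\mathcal{L}_{\mathbb{Z}}\otimes A\to\mathcal{L}$ is an isomorphism on stalks. Apply Lemma~\ref{lem:stable} to $F$ at $x_0\in U$. Pullback along the map $\Gamma\cap q^{-1}(G)\to S$, $(x,y)\mapsto\pi(y)$, sends $H^k(S;\mathbb{Z})$ to sections of $\mathcal{L}_{\mathbb{Z}}$ over $G$, and on the stalk at $x$ it is the isomorphism $(\pi|_{F(x)})^*$.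 So $\mathcal{L}_{\mathbb{Z}}$ is locally constant, with transition functions $\pm1$. The section $\gamma\otimes\gamma$ of $\mathcal{L}_{\mathbb{Z}}\otimes\mathcal{L}_{\mathbb{Z}}$ does not depend on the choice of the local generator $\gamma$, which trivializes the square; over $\mathbb{F}_2$ the image of $\gamma$ itself is independent of the choice.
\end{proof}

\subsection*{The Thom isomorphism}
Since $\mathcal{L}$ is locally constant, $R^iq_*(A_M\otimes q^*\mathcal{L})=R^iq_*A_M\otimes\mathcal{L}$, which is $\mathcal{L}\otimes\mathcal{L}=A$ for $i=d$ and $0$ otherwise. The Leray spectral sequence has a single row, so $H^d(X,\Gamma;q^*\mathcal{L})=H^0(U;A)$. Let the \emph{Thom class} $\tau\in H^d(X,\Gamma;q^*\mathcal{L})$ correspond to the constant section $1$. It restricts to a generator $\tau_x$ of $H^d(D,F(x))\otimes\mathcal{L}_x$ for every $x\in U$.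

\begin{lemma}\label{lem:thom}
For every locally constant sheaf $\mathcal{N}$ of finite rank on $U$ and every $i$, the maps $z\mapsto q^*z\,\tau$,
\[
H^i(U;\mathcal{N})\to H^{i+d}(X,\Gamma;q^*(\mathcal{N}\otimes\mathcal{L})),\qquad H^i_c(U;\mathcal{N})\to H_c^{i+d}(M;q^*(\mathcal{N}\otimes\mathcal{L})),
\]
are isomorphisms.
\end{lemma}

\begin{proof}
The class $\tau$ is a morphism $A_X\to A_M\otimes q^*\mathcal{L}[d]$ in the derived category of sheaves on $X$, and cup product with $\tau$ is induced by tensoring it with $q^*\mathcal{N}$. By adjunction we get a morphism $\mathcal{N}\to Rq_*\bigl(A_M\otimes q^*(\mathcal{N}\otimes\mathcal{L})\bigr)[d]$ on $U$. By base change, its effect on stalk cohomology at $x$ is multiplication by $\tau_x$ in degree $0$, an isomorphism, and both sides vanish in other degrees. So the morphism is an isomorphism in the derived category, and it induces isomorphisms on cohomology with closed and with compact supports.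
\end{proof}

Base change also shows that $q^*\colon H^*(U;\mathcal{L})\to H^*(X;q^*\mathcal{L})$ is an isomorphism. The \emph{Euler class} $e\in H^d(U;\mathcal{L})$ is defined by requiring that $q^*e$ be the image of $\tau$ in $H^d(X;q^*\mathcal{L})$. Forgetting that one factor $\tau$ is relative to $\Gamma$ gives two identities:
\begin{equation}\label{eq:euler}
\tau\tau=q^*e\,\tau,\qquad\text{and }q^*z\,\tau\mapsto q^*(ze)\text{ under }H_c^n(M)\to H^n_c(X)\quad(z\in H_c^c(U;\mathcal{L})).
\end{equation}

\subsection*{The Euler class is detected}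
We now bring in the section $\sigma$. Let $\theta\in H^n(X,\partial X)$ be the pullback of $\theta_0$ under the second projection, and let $\theta_M\in H^n(M,\partial M)$ be its restriction. For $y\in H^n_c(U)$ the class $q^*y\,\theta$ is the cross product of $y$ with the generator of $H^n(D,\partial D)=H^n_c(\operatorname{int}D)$ that extends to $o$, so $\int_Xq^*y\,\theta=\int_Uy$. For $z\in H_c^c(U;\mathcal{L})$, extension from the open subset $M$ to $X$ carries $(q^*z\,\tau)\theta_M$ to $q^*(ze)\,\theta$ by \eqref{eq:euler}. Hence
\begin{equation}\label{eq:pair}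
\int_M(q^*z\,\tau)\,\theta_M=\int_Uze\qquad(z\in H_c^c(U;\mathcal{L})).
\end{equation}
So $e$ is detected by compactly supported classes as soon as $\theta$ survives the removal of the graph, and it does survive because $\sigma$ avoids the graph and has degree $1$. As $\sigma$ takes values outside $D$, we enlarge the pair. Let $M^+=(U\times\mathbb{R}^n)\setminus\Gamma$ and $\partial^+=U\times(\mathbb{R}^n\setminus\operatorname{int}D)$. Moving $y$ radially to $y/\max(1,|y|)$ is a deformation retraction of the pair $(M^+,\partial^+)$ onto $(M,\partial M)$ that commutes with $q$. We use it to identify the singular group $H^*(M^+,\partial^+)$ with $H^*(M,\partial M)$, as modules over $H^*(U)$; the class $\theta_M$ corresponds to the pullback of $\theta_0$ under the second projection. Because $\sigma(x)\notin F(x)$, the formula $\hat\sigma(x)=(x,\sigma(x))$ defines a map of pairs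
\begin{equation}\label{eq:section}
\hat\sigma\colon(U,U\setminus Q)\to(M^+,\partial^+),\qquad q\hat\sigma=\mathrm{id},\qquad\hat\sigma^*\theta_M=\sigma^*\theta_0 .
\end{equation}

\begin{proposition}\label{prop:detect}
For every field $A$ there is $z\in H^c_c(U;\mathcal{L})$ with $\int_Uze\ne0$.
\end{proposition}

\begin{proof}
By \eqref{eq:section} and Lemma~\ref{lem:degree}, $\theta_M\neq0$. By \eqref{eq:duality} there is $\zeta\in H^n_c(M)$ with $\int_M\zeta\theta_M\ne0$. Lemma~\ref{lem:thom} with $\mathcal{N}=\mathcal{L}$ gives $\zeta=q^*z\,\tau$ with $z\in H_c^{n-d}(U;\mathcal{L})$, and \eqref{eq:pair} finishes the proof.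
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}, case \textup{(ii)}]
Here $c=0$. The support of a section of a locally constant sheaf on $U$ is open. If it is also compact, it is an open compact subset of $\mathbb{R}^n$, hence empty. So $H^0_c(U;\mathcal{L})=0$, contrary to Proposition~\ref{prop:detect}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}, case \textup{(i)}]
Take $A=\mathbb{Q}$. Graded commutativity says that $\alpha\beta$ equals $(-1)^{\deg\alpha\deg\beta}$ times the image of $\beta\alpha$ under the swap of the coefficient sheaves. The swap on $\mathcal{L}\otimes\mathcal{L}$ is the identity because $\mathcal{L}$ has rank one, and $\deg\tau=k+1$ is odd, so $\tau\tau=-\tau\tau$ and $\tau\tau=0$. By \eqref{eq:euler}, $q^*e\,\tau=0$, and the first isomorphism of Lemma~\ref{lem:thom}, with $\mathcal{N}=\mathcal{L}$, gives $e=0$. This contradicts Proposition~\ref{prop:detect}.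
\end{proof}

\section{Steenrod squares in small codimension}\label{sec:sq}

For odd $k$ the Euler class need not vanish, and the argument must use the complementary directions, as in the case $(1,3)$ of Section~\ref{sec:round}. Stiefel--Whitney classes can be read off from the action of the Steenrod squares on a Thom class, a definition that needs no vector bundle. We apply it to $\tau$ and to a complementary class $\ell$. In this section $A=\mathbb{F}_2$, so that $\mathcal{L}$ is constant and products are commutative, and $c\ge1$. We integrate an inhomogeneous class by integrating its top component.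

\subsection*{Squares}
Recall that the operations $\mathrm{Sq}^i\colon H^j(Y,V)\to H^{j+i}(Y,V)$ on singular cohomology are additive and natural, with $\mathrm{Sq}^0=\mathrm{id}$, $\mathrm{Sq}^j\alpha=\alpha^2$ for $\deg\alpha=j$, and $\mathrm{Sq}^i\alpha=0$ for $i>\deg\alpha$. The total square $\mathrm{Sq}=\sum_i\mathrm{Sq}^i$ satisfies the Cartan formula $\mathrm{Sq}(\alpha\beta)=\mathrm{Sq}(\alpha)\,\mathrm{Sq}(\beta)$ for the product $H^*(Y,V)\otimes H^*(Y,V')\to H^*(Y,V\cup V')$ with $V,V'$ open.

All our groups and products are colimits of these. For $H^*(X,\Gamma)$ use the pairs $(X,V)$ with $V\supset\Gamma$ open; for $H_c^*(M)$ the pairs $(X,X\setminus K)$ with $K\subset M$ compact; and $H^*(M,\partial M)=H^*(M,C)$ for the collar $C=U\times\{1/2<|y|\le1\}$. If $z$ comes from $(U,U\setminus K)$ and $\tau$ from $(X,V)$, then $q^*z\,\tau$ lives on $(X,X\setminus K')$ with $K'=q^{-1}(K)\setminus V$, a compact subset of $M$. If $\zeta$ comes from $(M,M\setminus K)$ and $\alpha$ from $(M,C)$, then $\zeta\alpha$ lives on $(M,M\setminus K'')$ with $K''=K\setminus C$, a compact subset of $\operatorname{int}M$.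 So $\mathrm{Sq}$ acts on all these groups, and the Cartan formula holds for these products.

The ambient Euclidean space enters through one identity. For $Y$ open in $\mathbb{R}^l$ and $\zeta\in H_c^*(Y)$,
\begin{equation}\label{eq:intsq}
\int_Y\mathrm{Sq}\,\zeta=\int_Y\zeta .
\end{equation}
Indeed, $\mathrm{Sq}^i$ commutes with extension to $\mathbb{R}^l$, so for $i>0$ the map $\int_Y\mathrm{Sq}^i$ on $H_c^{l-i}(Y)$ factors through $H_c^{l-i}(\mathbb{R}^l)=0$. We apply \eqref{eq:intsq} to $U\subset\mathbb{R}^n$ and $\operatorname{int}M\subset\mathbb{R}^{2n}$.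

\subsection*{The complementary class}
For a round map the open flat discs spanned by the spheres $F(x)$ form a closed subset of $M$ of codimension $c$ that misses $\partial M$, and one wants its dual class in $H^c(M,\partial M)$. Without discs, we define the class by duality. By Lemma~\ref{lem:thom}, $q^*z\,\tau\mapsto\int_Uz$ ($z\in H^n_c(U)$) is a well-defined functional on $H_c^{n+d}(M)$. By \eqref{eq:duality}, and since $2n-(n+d)=c$, there is a unique $\ell\in H^c(M,\partial M)$ with $\int_M(q^*z\,\tau)\ell=\int_Uz$. Replacing $z$ by $zy$ we get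
\begin{equation}\label{eq:ell}
\int_M(q^*z\,\tau)(q^*y\,\ell)=\int_Uzy\qquad(z\in H_c^*(U),\ y\in H^*(U)).
\end{equation}

\begin{lemma}\label{lem:ell}
The map $y\mapsto q^*y\,\ell$ is an isomorphism $H^i(U)\to H^{i+c}(M,\partial M)$ for every $i$, and $\theta_M=q^*e\,\ell$.
\end{lemma}

\begin{proof}
Duality on $M$ and Lemma~\ref{lem:thom} give isomorphisms
\[
H^{i+c}(M,\partial M)\cong\operatorname{Hom}(H_c^{2n-i-c}(M),\mathbb{F}_2)\cong\operatorname{Hom}(H_c^{n-i}(U),\mathbb{F}_2).
\]
By \eqref{eq:ell} they carry $q^*y\,\ell$ to the functional $z\mapsto\int_Uzy$, and these functionals correspond bijectively to $y\in H^i(U)$ by duality on $U$. For $i=d$, formula \eqref{eq:pair} says that $\theta_M$ is carried to $z\mapsto\int_Uze$, so $\theta_M=q^*e\,\ell$.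
\end{proof}

By Lemmas~\ref{lem:thom} and~\ref{lem:ell} there are unique classes $w=\sum w_i$ and $\bar w=\sum\bar w_i$ in $H^*(U)$ with
\[
\mathrm{Sq}\,\tau=q^*w\,\tau,\qquad\mathrm{Sq}\,\ell=q^*\bar w\,\ell .
\]
The properties of the squares give $w_0=\bar w_0=1$ and $\bar w_i=0$ for $i>c$. Also $w_d=e$, since $\mathrm{Sq}^d\tau=\tau^2=q^*e\,\tau$. The next lemma is the counterpart of the triviality of $E\oplus E^\perp$.

\begin{lemma}\label{lem:inverse}
We have $w\bar w=1$ in $H^*(U)$.
\end{lemma}

\begin{proof}
Let $z\in H_c^*(U)$. Using \eqref{eq:intsq} on $U$, then \eqref{eq:ell}, then \eqref{eq:intsq} on $\operatorname{int}M$, the Cartan formula, and \eqref{eq:ell} again, we get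
\begin{align*}
\int_U\mathrm{Sq}\,z&=\int_Uz=\int_M(q^*z\,\tau)\ell=\int_M\mathrm{Sq}\bigl((q^*z\,\tau)\ell\bigr)\\
&=\int_M\bigl(q^*(\mathrm{Sq}\,z)\,\tau\bigr)\bigl(q^*(w\bar w)\,\ell\bigr)=\int_U\mathrm{Sq}(z)\,w\bar w .
\end{align*}
The operator $\mathrm{Sq}-\mathrm{id}$ raises degrees and $H_c^j(U)=0$ for $j>n$, so $\mathrm{Sq}$ is bijective on $H_c^*(U)$. Hence $\int_Uy(1+w\bar w)=0$ for all $y\in H_c^*(U)$. Taking $y$ homogeneous and using duality on $U$, we see that every component of $1+w\bar w$ vanishes.
\end{proof}

\subsection*{The functional $\varphi$}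
For a round map, $\sigma(x)$ lies in the disc spanned by $F(x)$ exactly when $x\in Z$. So the substitute for the dual of $Z$ is the image $u\in H^c_c(U)$ of $\hat\sigma^*\ell\in H^c(U,U\setminus Q)$, and the substitute for evaluation on the fundamental class of $Z$ is
\[
\varphi\colon H^*(U)\to\mathbb{F}_2,\qquad\varphi(y)=\int_Uyu .
\]

\begin{proposition}\label{prop:phi}
The functional $\varphi$ vanishes on $H^i(U)$ for $i\neq d$, and for all $y\in H^*(U)$
\[
\varphi(w_d)=1,\qquad\varphi(y\,\bar w_c)=0,\qquad\varphi(\mathrm{Sq}(y)\,\bar w)=\varphi(y).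
\]
\end{proposition}

\begin{proof}
The first claim holds because $\deg u=c=n-d$. Since $q\hat\sigma=\mathrm{id}$, we have $\hat\sigma^*(q^*y\,\ell)=y\,\hat\sigma^*\ell$. Pulling back $\theta_M=q^*e\,\ell$ and using \eqref{eq:section} and Lemma~\ref{lem:degree}, we get $\varphi(w_d)=\int_Ueu=\int_U\sigma^*\theta_0=1$. Pulling back $\mathrm{Sq}\,\ell=q^*\bar w\,\ell$, we get $\mathrm{Sq}\,u=\bar wu$.

The class $u^2$ is the product of $u$ with the image of $u$ in $H^c(U)$. The map $H_c^c(U)\to H^c(U)$ is the composite $H^c_c(U)\to H_c^c(\mathbb{R}^n)\to H^c(\mathbb{R}^n)\to H^c(U)$, and $H^c_c(\mathbb{R}^n)=0$ because $c<n$. So $\bar w_cu=\mathrm{Sq}^cu=u^2=0$, which gives the second identity. Finally, by the Cartan formula and \eqref{eq:intsq}, $\int_U\mathrm{Sq}(y)\bar wu=\int_U\mathrm{Sq}(yu)=\int_Uyu$.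
\end{proof}

The rest is algebra in the ring $H^*(U)$. The second identity removes the top class $\bar w_c$, so $\varphi$ sees only $\bar w_1,\dots,\bar w_{c-1}$ when it is applied to a component of $\bar w^{-1}$. For $c=1$ nothing is left, and for $c=2$ a single class of degree $1$ is left, whose squares are known.

\begin{proof}[Proof of Theorem~\ref{thm:pos}, case \textup{(iii)}]
Here $c=1$ and $\bar w=1+\bar w_1$. By Lemma~\ref{lem:inverse}, $w=\sum_i\bar w_1^{\,i}$, so $w_d=\bar w_1^{\,d}$. Proposition~\ref{prop:phi} gives $1=\varphi(w_d)=\varphi(\bar w_1^{\,d-1}\bar w_1)=0$, a contradiction.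
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}, case \textup{(iv)}]
Here $c=2$. Write $\bar w=1+a+b$ with $a=\bar w_1$ and $b=\bar w_2$; the functional $\varphi$ vanishes on multiples of $b$. By Lemma~\ref{lem:inverse}, $w=\sum_i(a+b)^i$, so $w_d$ is $a^d$ plus a multiple of $b$, and $\varphi(a^d)=\varphi(w_d)=1$. We have $\mathrm{Sq}\,a=a+a^2$, hence $\mathrm{Sq}(a^j)=a^j(1+a)^j$. For $0\le j<d$ the third identity of Proposition~\ref{prop:phi} with $y=a^j$ gives
\begin{equation}\label{eq:binom}
0=\varphi(a^j)=\varphi\bigl(a^j(1+a)^{j+1}\bigr)=\binom{j+1}{d-j}\varphi(a^d)=\binom{j+1}{d-j}\bmod2 .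
\end{equation}
It remains to find $j$ for which the binomial coefficient is odd. For $d=4$, which is the pair $(k,n)=(3,6)$, take $j=2$: $\binom32=3$. In general we use Lucas's theorem: $\binom{\mu}{\kappa}$ is odd if and only if every binary digit $1$ of $\kappa$ is also a digit $1$ of $\mu$. Since $d+2=k+3$ is not a power of $2$, the number $d+1$ is not of the form $2^t-1$, so one of its binary digits below the leading one is $0$, say the digit of $2^i$. Then $d+1=\alpha2^{i+1}+\beta$ with $\alpha\ge1$ and $0\le\beta<2^i$; in particular $2^i\le d$. Put $j=d-2^i$, so that $0\le j<d$. Then $j+1=(\alpha-1)2^{i+1}+2^i+\beta$ has digit $1$ at $2^i$, so $\binom{j+1}{d-j}=\binom{j+1}{2^i}$ is odd. This contradicts \eqref{eq:binom}.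
\end{proof}

All four cases of Theorem~\ref{thm:pos} are proved.

\begin{remark}\label{rem:power}
If $d+2=2^t$, the relations \eqref{eq:binom} give no contradiction. For $0\le j<d$ the numbers $j+1$ and $d-j$ add up to $2^t-1$, so their binary digits are complementary; since $d-j>0$, it has a digit $1$ where $j+1$ has a digit $0$, and $\binom{j+1}{d-j}$ is even. For $t=2$ the hypothesis of case (iv) cannot be dropped, since $\mathbf{C}(1,4)$ is false. The case $t=3$ is the undecided pair $(5,8)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}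
\emph{A fixed point theorem for multivalued mappings with nonacyclic values},\\
\texttt{http://apcz.umk.pl/czasopisma/index.php/TMNA/article/view/}\\
\texttt{TMNA.2001.008/9959}

\bibitem{GP}
Guillemin and Pollack, \emph{Differential Topology}.

\end{thebibliography}
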